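\title{Partitioning a graph into few induced subgraphs with all degrees odd}

\begin{abstract}
A good partition of a graph is a partition of its vertex set into sets that induce subgraphs with all degrees odd. Let $p(n)$ be the largest number of sets that can be needed in a good partition of a graph of order $n$ all of whose components have even order. We prove that $p(n)=(1+o(1))\sqrt{2n}$, which confirms the conjecture that $p(n)/\sqrt n$ tends to a constant. The main step shows that every $2$-connected graph of even order $n$ has an induced subgraph with all degrees odd on at least $(\sqrt2-o(1))\sqrt n$ vertices whose deletion leaves only components of even order; the constant $\sqrt2$ is best possible.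
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple unless we call them multigraphs, and $|G|$ is the order of $G$. A \emph{good partition} of a graph $G$ is a partition of $V(G)$ into sets, called classes, each of which induces a subgraph with all degrees odd. A graph with all degrees odd has even order, and a class meets every component of $G$ in a set that again induces all degrees odd. So a graph with a good partition has only components of even order. It is known that the converse holds; a short proof is included as Lemma~\ref{lem:exist}. For a graph $G$ all of whose components have even order let $p(G)$ be the least number of classes in a good partition of $G$, and for even $n$ let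
\[
p(n)=\max\{p(G): |G|=n,\ \text{every component of $G$ has even order}\}.
\]

How can a graph force many classes? A vertex of degree $2$ has degree exactly $1$ inside its class, so its two neighbors lie in different classes. One vertex thus buys one constraint of the kind that occurs in graph coloring, and $\binom k2$ vertices of degree $2$ force $k$ further vertices into $k$ different classes. This gives $p(n)\ge(1+o(1))\sqrt{2n}$. The known upper bound is far larger: there is a constant $C$ with $p(n)\le Cn(\log\log n)^{-1/2}$ for all large even $n$. The problem, posed in \cite{odds}, is to decide the conjecture that the lower bound is essentially correct, in the sense that $p(n)/\sqrt n$ tends to some constant $c>0$ as $n\to\infty$ through even values. We prove the conjecture, with the constant given by the construction above.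

\begin{theorem}\label{thm:main}
As $n\to\infty$ through even values, $p(n)/\sqrt n\to\sqrt2$.
\end{theorem}

The classes are removed one at a time, and each removal has to leave a graph that still has a good partition. The size of a class that can be removed is the subject of our second theorem. A graph is \emph{$2$-connected} if it is connected, has at least three vertices and has no cut vertex.

\begin{theorem}\label{thm:remove}
For every $\varepsilon>0$ and all even $n\ge n_0(\varepsilon)$, every $2$-connected graph $G$ of order $n$ contains a set $S\subseteq V(G)$ with $|S|\ge(\sqrt2-\varepsilon)\sqrt n$ such that $G[S]$ has all degrees odd and every component of $G-S$ has even order. The constant $\sqrt2$ is best possible.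
\end{theorem}

The two constants are linked as follows. If $c\sqrt N$ vertices are removed whenever $N$ remain, then $\sqrt N$ drops by at least $c/2$ in each step, and the process ends after about $(2/c)\sqrt n$ steps. For $c=\sqrt2$ this is $\sqrt{2n}$. The bound of Theorem~\ref{thm:remove} is therefore needed with its sharp constant.

Section~\ref{sec:model} treats subdivided multigraphs. They give the lower bounds in both theorems, and they show the upper bound argument in its simplest form. Section~\ref{sec:reduce} passes to graphs in which every vertex has a prescribed degree parity; this allows us to split at cut vertices and reduces both theorems to Proposition~\ref{prop:key}. The proof of that proposition has two parts. Sections~\ref{sec:leaves} and~\ref{sec:core} show that a counterexample of order $N$ resembles a subdivided multigraph: all but $O(\sqrt N)$ of its vertices form an independent set. Sections~\ref{sec:assign}--\ref{sec:many} carry out the argument of Section~\ref{sec:model} in such a graph.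

\section{Subdivided multigraphs}\label{sec:model}

Let $M$ be a connected loopless multigraph with vertex set $A$ and edge set $B$, and let $G(M)$ be the graph on $A\cup B$ in which every $b\in B$ is adjacent to its two ends; this is $M$ with every edge subdivided once. Assume that $|A|+|B|$ is even. An \emph{assignment} is a map $\varphi:B\to A$ that sends every edge to one of its ends. It is \emph{odd} if $|\varphi^{-1}(a)|$ is odd for every $a\in A$.

\begin{lemma}\label{lem:orient}
Let $T$ be a spanning tree of $M$. Every way of assigning the edges outside $T$ to one of their ends extends to an odd assignment.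
\end{lemma}

\begin{proof}
Root $T$ and treat the vertices other than the root in order of decreasing distance from the root. When $a$ is treated, the only unassigned edge at $a$ is the tree edge to its parent; assign it to $a$ or to the parent so that $|\varphi^{-1}(a)|$ is odd. At the end $\sum_a|\varphi^{-1}(a)|=|B|\equiv|A|\pmod 2$ and the $|A|-1$ terms other than that of the root are odd, so the term of the root is odd too.
\end{proof}

\begin{proposition}\label{prop:chi}
For $G=G(M)$ we have $p(G)=\chi(M)<\sqrt{2|G|}$, where $\chi(M)$ is the chromatic number of $M$.
\end{proposition}

\begin{proof}
In a good partition every $b\in B$ has exactly one neighbor in its class, so the two ends of $b$ lie in different classes, and the classes induce a proper coloring of $M$. Conversely, take a proper coloring with $k=\chi(M)$ colors and an odd assignment $\varphi$, and give every $b\in B$ the color of $\varphi(b)$. Then $b$ has exactly one neighbor of its own color, and the neighbors of $a\in A$ of the color of $a$ are the elements of $\varphi^{-1}(a)$. So the color classes form a good partition. Finally, any two of the $k$ color classes of $M$ are joined by an edge, since otherwise they could be merged. Hence $|G|\ge k+\binom k2=k(k+1)/2>k^2/2$.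
\end{proof}

The inequality $|G|\ge k(k+1)/2$ is an equality for $G_k=G(K_k)$, whose order is even exactly when $k\equiv0,3\pmod4$. For these $k$ we have $p(G_k)=k$; the smallest case is the $6$-cycle $G_3$, which needs three classes. Among subdivided multigraphs $G_k$ is thus extremal, and Theorem~\ref{thm:main} says that no graph does asymptotically better.

\subsection*{The lower bounds}

Let $n\ge6$ be even and let $k$ be the largest integer with $k\equiv0,3\pmod4$ and $k(k+1)/2\le n$. Add copies of $K_2$ to $G_k$ to reach order $n$. A good partition of the resulting graph restricts to a good partition of $G_k$, so $p(n)\ge k$. The next integer congruent to $0$ or $3$ modulo $4$ is at most $k+3$, so $(k+3)(k+4)>2n$, and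
\begin{equation}\label{eq:lower}
p(n)>\sqrt{2n}-4 .
\end{equation}

The same graphs show that $\sqrt2$ cannot be increased in Theorem~\ref{thm:remove}. Let $k\ge3$, $k\equiv0,3\pmod 4$, and $n=|G_k|$; the graph $G_k$ is $2$-connected. Let $S\ne\emptyset$ induce all degrees odd and leave only components of even order. If $S$ contained two vertices of $A$, the vertex of $B$ between them would have degree $2$ in $G_k[S]$ or be an isolated vertex of $G_k-S$. If $S$ contained no vertex of $A$, all degrees in $G_k[S]$ would be $0$. So $S$ consists of one vertex of $A$ and some of its $k-1$ neighbors, and $|S|\le k<\sqrt{2n}$.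

\subsection*{Finding a large removable class}

We now look for a set $S$ as in Theorem~\ref{thm:remove} in $G=G(M)$. Fix a spanning tree $T$ of $M$ and an independent set $X$ of $M$. Assign every edge outside $T$ that has an end in $X$ to that end, assign the other edges outside $T$ arbitrarily, and extend to an odd assignment $\varphi$ by Lemma~\ref{lem:orient}. Put $S=X\cup\varphi^{-1}(X)$. Since $X$ is independent, every $b\in\varphi^{-1}(X)$ has just one end in $X$, so $G[S]$ is a disjoint union of stars with odd numbers of leaves. The remaining vertices are partitioned into the sets $\{a\}\cup\varphi^{-1}(a)$, $a\notin X$, which are connected and of even size; every component of $G-S$ is a union of such sets. So $S$ has the required properties, and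
\begin{equation}\label{eq:model}
|S|\ \ge\ \sum_{x\in X}\bigl(1+\deg_M x\bigr)-\sum_{x\in X}\deg_T x .
\end{equation}

\begin{example}
Let $M=K_4$ on $\{1,2,3,4\}$, let $T$ be the path $1234$ rooted at $1$, and let $X=\{1\}$. Assign $13$ and $14$ to $1$ and $24$ to $2$. Vertex $4$ has no edge yet and takes $34$; then vertex $3$ has none and takes $23$; vertex $2$ already has $24$, so $12$ goes to $1$. Thus $S=\{1,12,13,14\}$, and $G_4-S$ is the $6$-cycle covered by $\{2,24\}$, $\{3,23\}$, $\{4,34\}$.
\end{example}

There are two natural choices of $X$. A single vertex of maximum degree $D$ makes the first sum in \eqref{eq:model} equal to $D+1$. For a maximal independent set $X$, every vertex of $M$ is in $X$ or adjacent to $X$, so the first sum is at least $|A|$. Since $D|A|\ge2|B|$, one of the two choices makes the first sum at least $\sqrt{2|B|}$. For $M=K_k$ both $D+1$ and $|A|$ equal $k$, so neither choice gains anything over the other. This trade-off between one vertex of large degree and many vertices of smaller degree is the source of the constant $\sqrt2$, and the factor $2$ under the root is the degree of the vertices in $B$.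

Three things separate this sketch from a proof. The second sum in \eqref{eq:model} has to be made negligible; we shall build $X$ from boundedly many vertices that have large degree and bounded degree in the tree. The vertices of $B$ may have degree greater than $2$, and $A$ may span edges; then the tree has to be replaced by a connected structure that survives the removal of $X$. Above all, a general graph has no such decomposition $A\cup B$, and we must show that it has one, with $|A|=O(\sqrt{|B|})$, unless a large removable set exists for another reason.

\section{Demands, joins and the reduction to 2-connected graphs}\label{sec:reduce}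

After a class has been removed, the rest of the graph need not be $2$-connected. We want to treat its blocks separately. A cut vertex needs odd degree in its class, and this degree is a sum of contributions from the two sides, one odd and one even. So even degrees have to be allowed as requirements from the start.

A \emph{demand graph} is a graph $H$ together with a function $d:V(H)\to\{0,1\}$; we suppress $d$ from the notation, and induced subgraphs inherit it. A vertex $v$ is \emph{odd} if $d(v)=1$ and \emph{even} if $d(v)=0$ (this refers to the demand, never to the degree), and $V_1$, $V_0$ are the sets of odd and of even vertices. A set $S\subseteq V(H)$ is \emph{valid} if $\deg_{H[S]}(v)\equiv d(v)\pmod2$ for all $v\in S$; a valid set contains an even number of odd vertices, because the degree sum of $H[S]$ is even. The demand graph is \emph{balanced} if every component contains an even number of odd vertices. A \emph{valid partition} is a partition of $V(H)$ into valid sets, and $q(H)$ is the least number of sets in one. For $d\equiv1$, balanced means that all components have even order, valid partitions are good partitions, and $q=p$.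

\subsection*{Joins}

Let $\Gamma$ be a graph and $t:V(\Gamma)\to\mathbb F_2$. A \emph{$t$-join} is a set $J$ of edges of $\Gamma$ with $\deg_J(v)\equiv t(v)\pmod 2$ for all $v$. We use two standard facts.
\begin{itemize}
\item[(J1)] A $t$-join exists if and only if $\sum t$ is even on every component of $\Gamma$. (The degree sum of $J$ on a component is even. Conversely, pair up the vertices with $t=1$ in each component and take the symmetric difference of paths joining the pairs.) In particular, a demand graph is balanced if and only if it has a $d$-join.
\item[(J2)] The $t$-joins form a coset of the cycle space, the subspace of $\mathbb F_2^{E(\Gamma)}$ of edge sets with all degrees even. So if $J$ is a uniformly random $t$-join and $E'$ is a set of edges, then $J\cap E'$ is uniformly distributed on an affine subspace of $\mathbb F_2^{E'}$. If some $t$-join avoids $E'$, then $J\cap E'=\emptyset$ with probability at least $2^{-|E'|}$. If an edge $e$ lies on a cycle $C$, then $e\in J$ with probability $1/2$, because $J\mapsto J\triangle C$ permutes the $t$-joins.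
\end{itemize}
A \emph{$J$-component} is the vertex set of a component of the spanning subgraph with edge set $J$. If $J$ is a $d$-join of $H$ and $K$ is a $J$-component such that every edge of $H[K]$ lies in $J$, then $K$ is valid. This observation gives valid partitions at once, and it returns in Section~\ref{sec:core}.

\begin{lemma}\label{lem:exist}
Every balanced demand graph $H$ has a valid partition; hence $q(H)\le|H|$.
\end{lemma}

\begin{proof}
Let $J$ be a $d$-join with as few edges as possible. If an edge $uv\notin J$ had both ends in one $J$-component, it would form a cycle $C$ with a path of at least two edges of $J$, and $J\triangle C$ would be a smaller $d$-join. So all $J$-components are valid.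
\end{proof}

\subsection*{Cut vertices}

If $H$ is disconnected, then $q(H)$ is the maximum of $q$ over the components: number the classes in each component and unite classes with the same number. The next lemma is the analogue for cut vertices.

\begin{lemma}\label{lem:cut}
If $H$ is connected and balanced, then $q(H)\le q(H')$ for some connected balanced demand graph $H'$ without a cut vertex and with $|H'|\le|H|$.
\end{lemma}

\begin{proof}
We use induction on $|H|$. Let $z$ be a cut vertex and write $H=H_1\cup H_2$, where $H_1,H_2$ are connected, have at least two vertices, share only $z$, and no edge joins $H_1-z$ to $H_2-z$. Let $o_i$ be the number of odd vertices of $H_i-z$. Keep the demands on $H_i-z$ and give $z$ the demand $d_i(z)\equiv o_i$ in $H_i$. Then $H_i$ is balanced, and $d_1(z)+d_2(z)\equiv o_1+o_2\equiv d(z)$ because $|V_1|=o_1+o_2+d(z)$ is even. Take valid partitions of $H_1$ and $H_2$, number the classes so that the class of $z$ has the same number in both, and unite classes with the same number. The degree of a vertex $v\ne z$ in its class is unchanged, and the degree of $z$ has parity $d_1(z)+d_2(z)$. So we obtain a valid partition of $H$, and $q(H)\le\max(q(H_1),q(H_2))$. Both $H_i$ are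 smaller than $H$, and the induction hypothesis applies to them.
\end{proof}

A set $S\subseteq V(H)$ is \emph{removable} if it is nonempty and valid and $H-S$ is balanced. Then $q(H)\le1+q(H-S)$. The rest of the paper proves the following version of Theorem~\ref{thm:remove} for demand graphs.

\begin{proposition}\label{prop:key}
Let $0<\varepsilon<1/5$ and $c=\sqrt2-\varepsilon$. There is $N_0$ such that every $2$-connected balanced demand graph with $N\ge N_0$ vertices has a removable set $S$ with $|S|\ge c\sqrt N$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:remove} from Proposition~\ref{prop:key}]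
The first statement of Theorem~\ref{thm:remove} is the case $d\equiv1$ (for $\varepsilon\ge1/5$ apply it with a smaller $\varepsilon$), and sharpness was shown in Section~\ref{sec:model}.

For Theorem~\ref{thm:main}, let $Q(N)$ be the maximum of $q(H)$ over balanced demand graphs with at most $N$ vertices, so that $p(n)\le Q(n)$. Fix $\varepsilon$, $c$ and $N_0\ge3$ as in the proposition. We show by induction on $N$ that $Q(N)\le N_0+\frac2c\sqrt N$. By Lemma~\ref{lem:cut} and the remark before it, it suffices to bound $q(H')$ for $H'$ connected, balanced, without a cut vertex and of order $N'\le N$. If $N'<N_0$, then $q(H')\le N_0$ by Lemma~\ref{lem:exist}. Otherwise $H'$ is $2$-connected and has a removable set $S$ with $|H'-S|\le N'-c\sqrt{N'}<N$. Since $N'-c\sqrt{N'}\le(\sqrt{N'}-c/2)^2$ and $\sqrt{N'}>c/2$, the induction hypothesis gives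
\[
q(H')\le1+N_0+\tfrac2c\bigl(\sqrt{N'}-\tfrac c2\bigr)=N_0+\tfrac2c\sqrt{N'} .
\]
Hence $\limsup p(n)/\sqrt n\le2/(\sqrt2-\varepsilon)$ for every small $\varepsilon>0$, that is, $\limsup p(n)/\sqrt n\le\sqrt2$. Together with \eqref{eq:lower} this proves the theorem.
\end{proof}

\subsection*{Standing assumption}

From now on $\varepsilon$ and $c=\sqrt2-\varepsilon$ are fixed, $H$ is a $2$-connected balanced demand graph with vertex set $V$, $N=|V|$ and $m=\sqrt N$, and we assume that
\begin{equation}\label{eq:star}
\text{every removable set $S$ satisfies } |S|<cm<2m .
\end{equation}
We derive a contradiction for large $m$. We write $N(v)$ for the neighborhood of $v$ in $H$ and $N_U(v)=N(v)\cap U$. Three consequences of $2$-connectivity are used: all degrees are at least $2$ (Lemma~\ref{lem:leaves}, Section~\ref{sec:core}, and the factor $2$ in Lemma~\ref{lem:weight}); every edge lies on a cycle (Lemma~\ref{lem:plain}); and $H-x$ is connected for every vertex $x$ (Lemmas~\ref{lem:crude} and~\ref{lem:F}). Only Section~\ref{sec:few} uses the exact value of $c$; everywhere else the bound $2m$ in \eqref{eq:star} suffices.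

\section{Connected dominating sets and their leaves}\label{sec:leaves}

We shall use three results.
\begin{itemize}
\item \emph{Gallai's theorem.} Every graph $F$ has a set of at least $|F|/2$ vertices that induces a subgraph with all degrees even.
\item \emph{The theorem of Ferber and Krivelevich} \cite{FK}. Every graph $F$ without isolated vertices has a set of at least $\kappa|F|$ vertices, $\kappa=10^{-4}$, that induces a subgraph with all degrees odd.
\item \emph{The Caro--Wei random set.} Every graph $F$ has a random independent set $X$ with $P(x\in X)=1/(\deg_F x+1)$ for all $x$: order the vertices uniformly at random and let $X$ consist of the vertices that precede all their neighbors.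
\end{itemize}
The first two results produce large valid sets, but they give no control over what remains. We obtain that control by protecting a set that holds the graph together. A \emph{connected dominating set} is a nonempty set $U\subseteq V$ such that $H[U]$ is connected and every vertex outside $U$ has a neighbor in $U$. If $S$ is valid and disjoint from $U$, then $H-S$ is connected and contains $|V_1|-|V_1\cap S|$ odd vertices, an even number. So, by \eqref{eq:star},
\begin{equation}\label{eq:cds}
\text{every valid set disjoint from a connected dominating set has fewer than $2m$ vertices.}
\end{equation}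

\begin{lemma}\label{lem:A}
Let $U$ be a connected dominating set, $Y=V\setminus U$, and let $Y^*$ be the set of odd vertices of $Y$ that have an odd neighbor in $Y$. Then $|V_0\cap Y|<4m$ and $|Y^*|<2m/\kappa$.
\end{lemma}

\begin{proof}
Gallai's theorem in $H[V_0\cap Y]$ gives a valid set with at least $|V_0\cap Y|/2$ vertices. The graph $H[Y^*]$ has no isolated vertices, so the theorem of Ferber and Krivelevich gives a valid set with at least $\kappa|Y^*|$ vertices. Apply \eqref{eq:cds} to both sets.
\end{proof}

So the complement of a connected dominating set is an independent set of odd vertices, apart from $O(m)$ exceptions. To reach the situation of Section~\ref{sec:model} it is enough to find a connected dominating set with $O(m)$ vertices. We shall take a minimal one and bound first the number of leaves of its spanning trees and then, in Section~\ref{sec:core}, the total length of the paths between the branchings. For the leaves we need one more source of valid sets, which makes use of independent odd vertices.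

\begin{lemma}\label{lem:S}
Let $P\subseteq V_1$ be independent, let $X\subseteq V\setminus P$, and suppose that every vertex of $P$ has a neighbor in $X$. Then there is a valid set $S\subseteq X\cup P$ with $|S|\ge|P|/2$.
\end{lemma}

\begin{proof}
For a uniformly random subset $X'\subseteq X$, each $|N(\lambda)\cap X'|$, $\lambda\in P$, is odd with probability $1/2$. Fix $X'$ such that the set $W$ of $\lambda\in P$ with $|N(\lambda)\cap X'|$ odd has $|W|\ge|P|/2$. In $X'\cup W$ the vertices of $W$ have the right parity; we must correct the vertices of $X'$ by discarding few vertices of $W$. Let $X''\subseteq X'$ be minimal under inclusion such that $|N(\lambda)\cap X''|$ is odd for all $\lambda\in W$, and let $u_\lambda\in\mathbb F_2^{X''}$ be the indicator vector of $N(\lambda)\cap X''$. The vectors $u_\lambda$, $\lambda\in W$, span $\mathbb F_2^{X''}$. Otherwise a nonzero vector is orthogonal to all of them, that is, some nonempty $Y\subseteq X''$ has $|N(\lambda)\cap Y|$ even for all $\lambda\in W$, and $X''\setminus Y$ contradicts minimality. Let $g\in\mathbb F_2^{X''}$ have coordinates $g(x)=d(x)+\deg_{H[X'']}(x)$. Expanding in a basis chosen among the $u_\lambda$, we find $D\subseteq W$ with $|D|\le|X''|$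 and $\sum_{\lambda\in D}u_\lambda=\sum_{\lambda\in W}u_\lambda+g$. Put $S=X''\cup(W\setminus D)$. A vertex $\lambda\in W\setminus D$ has degree $|N(\lambda)\cap X''|$ in $H[S]$ since $P$ is independent, and this is odd. A vertex $x\in X''$ has $|N(x)\cap(W\setminus D)|\equiv g(x)$, so its degree in $H[S]$ is congruent to $\deg_{H[X'']}(x)+g(x)\equiv d(x)$. Thus $S$ is valid, and $|S|=|X''|+|W|-|D|\ge|W|$.
\end{proof}

A \emph{frame} is a connected dominating set that contains all even vertices; all vertices outside a frame are odd. A set $U'\supseteq U$ with $U$ a frame and $H[U']$ connected is a frame. Let $U$ be a frame with $|U|\ge3$, let $\Lambda=V\setminus U$, and let $\tau$ be a spanning tree of $H[U]$. A leaf $\ell$ of $\tau$ is \emph{marked} if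
\begin{itemize}
\item[(i)] $\ell$ is even, or
\item[(ii)] $\ell$ has a neighbor in $\Lambda$, or
\item[(iii)] $\ell$ is odd, has no neighbor in $\Lambda$, and is adjacent in $H$ to another odd leaf with no neighbor in $\Lambda$.
\end{itemize}
If two leaves of $\tau$ are adjacent in $H$, then at least one of them is marked: if neither satisfies (i) or (ii), both satisfy (iii). Unmarked leaves can be as numerous as the independent odd vertices outside a frame, but marked leaves are few.

\begin{lemma}\label{lem:leaves}
Every spanning tree $\tau$ of $H[U]$, for every frame $U$ with $|U|\ge3$, has at most $C_Lm$ marked leaves, where $C_L=8+8/\kappa$.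
\end{lemma}

The idea is to move a set $X$ of leaves out of $U$ and apply Lemma~\ref{lem:A} to $U\setminus X$. This is legitimate as long as no vertex of $\Lambda$ loses all its neighbors in $U$. We record this restriction in an auxiliary graph $Q$ on the leaves. Independent sets of $Q$ may be moved, Lemma~\ref{lem:S} bounds the total $Q$-degree of an independent set, and the Caro--Wei random set turns bounds on independent sets into a bound on all leaves.

\begin{proof}
Let $L$ be the set of leaves. Call $X\subseteq L$ \emph{free} if every $\lambda\in\Lambda$ has a neighbor in $U\setminus X$. Then $U\setminus X$ is a connected dominating set: since $|U|\ge3$, the tree $\tau-X$ is nonempty and the $\tau$-neighbor of a leaf is not a leaf.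

Let $\Lambda^*$ be the set of vertices of $\Lambda$ with a neighbor in $\Lambda$; Lemma~\ref{lem:A} gives $|\Lambda^*|<2m/\kappa$. Let $L_0$ be the set of $\ell\in L$ with $N_U(\lambda)=\{\ell\}$ for some $\lambda\in\Lambda$. Such a $\lambda$ has degree at least $2$, so it lies in $\Lambda^*$, and it determines $\ell$; hence $|L_0|<2m/\kappa$. Let $L'=L\setminus L_0$. If $\lambda\in\Lambda$ has $N_U(\lambda)\subseteq L'$, then $|N_U(\lambda)|\ge2$, and we choose a $2$-element set $e_\lambda\subseteq N_U(\lambda)$. Let $Q$ be the graph on $L'$ whose edges are the sets $e_\lambda$, and let $\mu(x)$ be the number of $\lambda$ with $x\in e_\lambda$; then $\mu(x)\ge\deg_Q(x)$. Let $L_1$ be the set of leaves in $L'$ that satisfy (i) or (ii).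

Let $X\subseteq L'$ be independent in $Q$. Then $X$ is free, because $N_U(\lambda)\subseteq X$ would give $e_\lambda\subseteq X$. Lemma~\ref{lem:A} for $U\setminus X$, whose complement is $\Lambda\cup X$, shows that fewer than $4m$ vertices of $X$ are even and fewer than $2m/\kappa$ odd vertices of $X$ have a neighbor in $\Lambda$. So $|X\cap L_1|<4m+2m/\kappa$. Let $P$ be the set of $\lambda\in\Lambda\setminus\Lambda^*$ such that $e_\lambda$ is defined and meets $X$. It is an independent set of odd vertices, each with a neighbor in $X$. The valid set given by Lemma~\ref{lem:S} lies in $X\cup P$, which is disjoint from $U\setminus X$, so $|P|<4m$ by \eqref{eq:cds}. Every $e_\lambda$ meets $X$ in at most one vertex, so $\sum_{x\in X}\mu(x)\le|P|+|\Lambda^*|<4m+2m/\kappa$. Taking for $X$ the Caro--Wei random set of $Q$, we get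
\[
|L_1|\le\sum_{x\in L_1}\frac{1+\mu(x)}{1+\deg_Q(x)}=\mathbb E\sum_{x\in X\cap L_1}\bigl(1+\mu(x)\bigr)\le8m+4m/\kappa .
\]

Finally, the set $X_3$ of odd leaves without a neighbor in $\Lambda$ is free, and Lemma~\ref{lem:A} for $U\setminus X_3$ shows that fewer than $2m/\kappa$ leaves satisfy (iii). Every marked leaf lies in $L_0$ or $L_1$ or satisfies (iii), and the three bounds add up to $C_Lm$.
\end{proof}

\section{A core of size $O(\sqrt N)$}\label{sec:core}

The set $V$ is a frame. Fix a frame $U$ that is minimal under inclusion, put $\Lambda=V\setminus U$, and let $\Lambda^*$ be the set of vertices of $\Lambda$ with a neighbor in $\Lambda$, so that $|\Lambda^*|<2m/\kappa$.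

\begin{proposition}\label{prop:core}
We have $|U|\le C_Um$, where $C_U=198C_L+44/\kappa+88$.
\end{proposition}

We may assume $|U|\ge3$. Minimality enters through one fact.
\begin{itemize}
\item[(M)] \emph{Every leaf of every spanning tree of $H[U]$ is marked.} Indeed, an odd leaf with no neighbor in $\Lambda$ could be deleted from $U$, leaving a smaller frame.
\end{itemize}
Fix a spanning tree $\tau$ of $H[U]$. By (M) and Lemma~\ref{lem:leaves} it has at most $C_Lm$ leaves. A tree has fewer vertices of degree at least $3$ than leaves, so $\tau$ has at most $2C_Lm$ vertices of degree other than $2$. The vertices of degree $2$ form maximal paths, each corresponding to an edge of the tree obtained by suppressing them, so there are at most $2C_Lm$ such paths. Cut each path into disjoint \emph{windows} $\Omega=(v_1,\dots,v_{22})$ of consecutive vertices, discarding at most $21$ vertices per path. Then $|U|\le2C_Lm+42C_Lm+22\cdot(\text{number of windows})$, and it suffices to show that there are at most $(7C_L+2/\kappa+4)m$ windows.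

There are two reasons why windows are few. If $H$ offers a shortcut at a window, we can reroute the tree and create a marked leaf there, and Lemma~\ref{lem:leaves} bounds the number of such windows. If there is no shortcut, $H$ is thin along the window, like a cycle, and then a small valid set can be cut out of it. For a cycle with $d\equiv1$ this means taking every second edge of a perfect matching, which gives a removable set of about half the vertices.

In a window, $v_3,\dots,v_{20}$ are the \emph{central} vertices and $v_5,\dots,v_{18}$ the \emph{inner} vertices. All vertices of a window have degree $2$ in $\tau$, and the only edges of $\tau$ leaving it are at $v_1$ and $v_{22}$. Two vertices of $U$ are \emph{tied} if they are adjacent in $H$ or have a common neighbor in $\Lambda$. A window $\Omega$ is \emph{exposed} if a central vertex is tied to a vertex of $U\setminus\Omega$. If $\Omega$ is not exposed, then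
\begin{equation}\label{eq:local}
N_U(v)\subseteq\Omega\text{ for central $v$, and }\emptyset\ne N_U(b)\subseteq\Omega\text{ for $b\in\Lambda$ adjacent to a central vertex.}
\end{equation}

\subsection*{Windows with a shortcut}

\begin{lemma}\label{lem:exposed}
At most $4C_Lm$ windows are exposed.
\end{lemma}

\begin{proof}
For each exposed window $\Omega$ fix a central vertex $v_i$, a vertex $u_\Omega\in U\setminus\Omega$ tied to it and, if they are not adjacent, a common neighbor $b\in\Lambda$. Rerouting at $\Omega$ attaches a new edge to $u_\Omega$, which could spoil a leaf created in the window of $u_\Omega$, so we first pass to a subfamily in which this does not happen. Select every window independently with probability $1/2$. The vertex $u_\Omega$ lies in at most one window, and not in $\Omega$; so with probability at least $1/4$ the window $\Omega$ is selected and $u_\Omega$ lies in no selected window. Fix an outcome in which the family $\mathcal W$ of exposed windows with this property contains at least a quarter of all exposed windows.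

Process the windows of $\mathcal W$ one by one, maintaining a spanning tree of $H[U']$ for a growing set $U'\supseteq U$. At the step for $\Omega$, if $v_iu_\Omega$ is an edge, add it to the tree. Otherwise, if $b\notin U'$, add the vertex $b$ and the edge $bu_\Omega$; then add the edge $v_ib$. One edge with both ends in $\Omega$, specified below, is then deleted. The ends of all edges added or deleted in the step for another window $\Omega'$ lie in $\Omega'$, in $\Lambda$, or are the vertex $u_{\Omega'}$, which lies in no selected window. So that step changes no edge incident with $\Omega$. At the step for $\Omega$ the tree edges incident with $\Omega$ are therefore those of $\tau$. The new edge at $v_i$ leads out of $\Omega$ and closes a cycle, which contains the path $v_iv_{i+1}\cdots v_{22}$ or the path $v_iv_{i-1}\cdots v_1$. Delete $v_{i+1}v_{i+2}$ in the first case and $v_{i-1}v_{i-2}$ in the second; these edges lie in $\Omega$ because $3\le i\le20$. Both ends of the deleted edge become leaves and stay leaves. The final tree is a spanning tree of a frame, and every $\Omega\in\mathcal W$ contains two of its leaves that are adjacent in $H$, hence a marked leaf. Lemma~\ref{lem:leaves} gives $|\mathcal W|\le C_Lm$.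
\end{proof}

\begin{lemma}\label{lem:short}
Among the windows that are not exposed,
\begin{itemize}
\item[(a)] fewer than $2m/\kappa$ have a central vertex with a neighbor in $\Lambda^*$;
\item[(b)] at most $C_Lm$ have a central vertex $v_i$ tied to a vertex $v_j$ of the window with $|i-j|\ge3$;
\item[(c)] at most $C_Lm$ have central vertices $v_{i-1},v_i,v_{i+1}$ with $v_{i-1}v_{i+1}\in E(H)$;
\item[(d)] at most $C_Lm$ have central vertices $v_{i-1},v_i,v_{i+1}$ and a vertex $b\in\Lambda$ adjacent to $v_{i-1}$ and $v_{i+1}$ such that $v_i$ is even or has a neighbor in $\Lambda\setminus\{b\}$.
\end{itemize}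
\end{lemma}

\begin{proof}
In (a), a vertex $b\in\Lambda^*$ adjacent to a central vertex determines the window by \eqref{eq:local}. In each of (b), (c), (d) we fix one configuration per window and modify $\tau$ in all these windows at once. The modification in $\Omega$ joins two vertices of $\Omega$ by a new edge or by a path through one new vertex $b\in\Lambda$, and deletes an edge of the $\tau$-path between them, which lies in $\Omega$. By \eqref{eq:local}, $N_U(b)\subseteq\Omega$, so different windows use different vertices $b$. The result is a spanning tree of a frame, and by Lemma~\ref{lem:leaves} it suffices to find a marked leaf in each modified window.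

(b) Add $v_iv_j$, or $b$ with $bv_i$ and $bv_j$. Delete $v_{i+1}v_{i+2}$ if $j>i$ and $v_{i-1}v_{i-2}$ if $j<i$. As $|i-j|\ge3$, both ends of the deleted edge differ from $v_i$ and $v_j$, so they become leaves, and they are adjacent in $H$.

(c) Replace $v_{i-1}v_i$ by $v_{i-1}v_{i+1}$. Then $v_i$ is a leaf of a spanning tree of $H[U]$, and it is marked by (M).

(d) Add $b$ with $bv_{i-1}$ and $bv_{i+1}$, and delete $v_{i-1}v_i$. Then $v_i$ is a leaf that is even or has a neighbor $b'\in\Lambda\setminus\{b\}$. By \eqref{eq:local}, $N_U(b')\subseteq\Omega$, so $b'$ was not added for another window, and it is still outside the new frame. So $v_i$ is marked.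
\end{proof}

\subsection*{The structure of a plain window}

A window is \emph{plain} if it is not exposed and has none of the configurations (a)--(d). Lemmas~\ref{lem:exposed} and~\ref{lem:short} bound the number of other windows by $(7C_L+2/\kappa)m$, so it remains to show that there are fewer than $4m$ plain windows. Let $\Omega$ be plain. For $4\le i\le19$ call $v_i$ \emph{soft} if some $b\in\Lambda$ is adjacent to $v_{i-1}$ and $v_{i+1}$; we say that $b$ \emph{bypasses} $v_i$.
\begin{itemize}
\item[(P1)] \emph{If $v_i$ is inner, then $N_U(v_i)=\{v_{i-1},v_{i+1}\}$.} A neighbor in $U$ is some $v_j$ by \eqref{eq:local}; (b) excludes $|i-j|\ge3$, and (c) excludes $|i-j|=2$ because $v_{i-2},\dots,v_{i+2}$ are central.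
\item[(P2)] \emph{If $b\in\Lambda$ is adjacent to an inner vertex $v_i$, then either $N(b)$ consists of two consecutive central vertices, or $b$ bypasses some $v_j$ and $N(b)\subseteq\{v_{j-1},v_j,v_{j+1}\}$.} As (a) fails, $b\notin\Lambda^*$, so $N(b)=N_U(b)\subseteq\Omega$. As (b) fails, the neighbors of $b$ have indices within $2$ of $i$, so they are central, and then any two of them have indices differing by at most $2$. Also $|N(b)|\ge2$.
\item[(P3)] \emph{If $b$ bypasses $v_i$, then $v_i$ is odd and $N(v_i)\cap\Lambda\subseteq\{b\}$.} This is the failure of (d).
\item[(P4)] \emph{Two consecutive vertices are not both soft.} If $b$ bypasses $v_i$ and $b'$ bypasses $v_{i+1}$, then $b\in N(v_{i+1})\cap\Lambda\subseteq\{b'\}$ by (P3). So $b=b'$ is adjacent to $v_{i-1}$ and $v_{i+2}$, which is configuration (b).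
\end{itemize}
The inner vertices that are not soft are the \emph{hubs}. By (P4) there are at least $7$ hubs among the $14$ inner vertices, and the indices of consecutive hubs differ by $1$ or $2$. Each pair of consecutive hubs defines a \emph{link}, which consists of the two hubs, a set of \emph{middle vertices}, and the edges of $H$ among these vertices. There are at least $6$ links; see Figure~\ref{fig:links}.

For hubs $v_j,v_{j+1}$ the middle vertices are the $b\in\Lambda$ with $N(b)=\{v_j,v_{j+1}\}$. The link is \emph{simple} if there are none and of \emph{type I} otherwise. For hubs $v_{j-1},v_{j+1}$ the vertex $a=v_j$ is soft, and the middle vertices are $a$ and all $b\in\Lambda$ that bypass $a$. The two hubs are not adjacent and $N_U(a)=\{v_{j-1},v_{j+1}\}$ by (P1), $a$ is odd by (P3), and every bypassing $b$ satisfies $N(b)\subseteq\{v_{j-1},a,v_{j+1}\}$ by (P2) and $N(a)\cap\Lambda\subseteq\{b\}$ by (P3). If no bypassing vertex is adjacent to $a$, then $N(a)\cap\Lambda=\emptyset$, and every middle vertex has neighborhood exactly $\{v_{j-1},v_{j+1}\}$; this is \emph{type II}. If a bypassing vertex $b$ is adjacent to $a$, then every bypassing $b''$ satisfies $b\in N(a)\cap\Lambda\subseteq\{b''\}$, so $b$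 is the only one; then $N(a)=\{v_{j-1},v_{j+1},b\}$ and $N(b)=\{v_{j-1},v_{j+1},a\}$, and this is \emph{type III}. Links of types I, II, III are \emph{breaking}. In all cases the middle vertices are odd and have all their neighbors in the link.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[hub/.style={circle,fill,inner sep=2.2pt},mid/.style={circle,draw,fill=white,inner sep=2.2pt}]
\node[hub] (h0) at (0,0) {}; \node[hub] (h1) at (2,0) {}; \node[hub] (h2) at (4,0) {};
\node[hub] (h3) at (7,0) {}; \node[hub] (h4) at (10,0) {};
\node[mid] (a1) at (5.5,0) {}; \node[mid,label=below:$a$] (a2) at (8.5,0) {};
\node[mid] (b1) at (3,0.6) {}; \node[mid] (b2) at (3,1.2) {};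
\node[mid] (b3) at (5.5,0.6) {}; \node[mid] (b4) at (5.5,1.2) {};
\node[mid,label=above:$b$] (b5) at (8.5,0.9) {};
\draw[very thick] (h0)--(h1)--(h2)--(a1)--(h3)--(a2)--(h4);
\draw (h1)--(b1)--(h2) (h1)--(b2)--(h2) (h2)--(b3)--(h3) (h2)--(b4)--(h3) (h3)--(b5)--(h4) (a2)--(b5);
\node at (1,-0.8) {simple}; \node at (3,-0.8) {type I}; \node at (5.5,-0.8) {type II}; \node at (8.5,-0.8) {type III};
\end{tikzpicture}
\caption{The four kinds of links between consecutive hubs of a plain window. Hubs are black, middle vertices are white, and the thick edges form the path of the tree $\tau$. All edges of $H$ at the middle vertices and at the three hubs that lie between two links are drawn.}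
\label{fig:links}
\end{figure}

A hub other than the first and the last hub of the window is \emph{interior}; it belongs to exactly two links.
\begin{itemize}
\item[(P5)] \emph{Every neighbor of an interior hub $v_i$ is a hub or a middle vertex of one of the two links at $v_i$.}
\end{itemize}
For the neighbors $v_{i-1},v_{i+1}$ in $U$ this holds by the definition of links. Let $b\in N(v_i)\cap\Lambda$ and apply (P2); by symmetry we treat the side of larger indices. Suppose $N(b)=\{v_i,v_{i+1}\}$. If some $b_0$ bypassed $v_{i+1}$, then $b=b_0$ by (P3), and $b$ would be adjacent to $v_{i+2}$. So $v_{i+1}$ is not soft. It is inner because some hub comes after $v_i$, so it is the next hub and $b$ is a middle vertex of the link $v_i,v_{i+1}$. Suppose instead that $b$ bypasses $v_j$ and $N(b)\subseteq\{v_{j-1},v_j,v_{j+1}\}$. Since $v_i$ is not soft, $i\ne j$, say $j=i+1$. Some hub comes after the soft vertex $v_{i+1}$, so $v_{i+2}$ is inner; it is not soft by (P4). So $v_{i+2}$ is the next hub and $b$ is a middle vertex of the link $v_i,v_{i+2}$.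

\subsection*{Cutting valid sets out of plain windows}

\begin{lemma}\label{lem:plain}
There are fewer than $4m$ plain windows.
\end{lemma}

\begin{proof}
Let $J$ be a uniformly random $d$-join of $H$. We modify $J$ locally by adding triangles, so that it remains a $d$-join, and find in many plain windows a $J$-component $D$ with $H[D]\subseteq J$. A breaking link is a place where a $J$-component can be forced to stop; along simple links we rely on chance.

\emph{Windows with at least two breaking links.} Take two breaking links $\ell,\ell'$ with only simple links between them. Let $h_0,\dots,h_r$ ($r\ge0$) be the hubs from $\ell$ to $\ell'$, so that $\ell$ has hubs $y,h_0$ and $\ell'$ has hubs $h_r,y'$; the hubs $h_0,\dots,h_r$ are interior. We modify $J$ inside $\ell$ so that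
\begin{equation}\label{eq:stop}
yh_0\notin J,\text{ and every middle vertex of $\ell$ joined to $h_0$ by $J$ has $J$-degree $1$.}
\end{equation}
In types I and II every middle vertex is odd and of degree $2$ in $H$, so it has $J$-degree $1$ in every $d$-join. In type II the hubs are not adjacent and nothing is to be done. In type I, if $yh_0\in J$, replace $J$ by $J\triangle\{yh_0,yb,bh_0\}$ for a middle vertex $b$. In type III, add the triangle $yab$ if $yb\in J$ and the triangle $h_0ab$ if $h_0a\in J$; the first does not contain $h_0a$ and the second does not contain $yb$, so afterwards the edges of $J$ in $\ell$ are among $ya$, $ab$, $bh_0$. Since $a$ and $b$ have odd $J$-degree, these edges are either $ab$ alone or $ya$ and $bh_0$, and \eqref{eq:stop} holds. Modify $J$ inside $\ell'$ in the same way, with $y',h_r$ in place of $y,h_0$.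

Let $D$ be the $J$-component of $h_0$. By (P5), \eqref{eq:stop} and its analogue for $\ell'$, the set $D$ consists of hubs $h_0,\dots,h_s$ for some $s\le r$, consecutive ones joined by edges of $J$, together with middle vertices of $\ell$ and $\ell'$ of $J$-degree $1$; in particular $y,y'\notin D$. By (P1) the only edges of $H$ among $h_0,\dots,h_s$ join consecutive ones. A middle vertex in $D$ of type I or II has two neighbors, one of which is $y$ or $y'$. A middle vertex in $D$ of type III, say in $\ell$, is $b$ in the case where $ya,bh_0\in J$; then $a\notin D$ as $y\notin D$, and $h_0$ is the only neighbor of $b$ in $D$. So all edges of $H[D]$ lie in $J$, and $D$ is valid.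

\emph{Windows with at most one breaking link.} Among at least $6$ consecutive links, at least $5$ are simple and form at most two runs, so there are three consecutive simple links, with hubs $h_0,h_1,h_2,h_3$ and edges $e_i=h_{i-1}h_i$. By (P5), $h_1$ and $h_2$ have degree $2$ in $H$. Since $\deg_J(h_i)\equiv d(h_i)$, whether $e_1\in J$ determines whether $e_2\in J$ and whether $e_3\in J$, and the two possible sets $J\cap\{e_1,e_2,e_3\}$ are complementary. Each has probability $1/2$ by (J2), as $e_1$ lies on a cycle. One of the two sets omits at least two edges. In that event choose $i<j$ with $e_i,e_j\notin J$ and no omitted edge between them; then $D=\{h_i,\dots,h_{j-1}\}$ is a $J$-component consisting of one vertex or of the two ends of $e_2\in J$, and $D$ is valid.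

\emph{Combining the windows.} For a window $\Omega$ let $\overline\Omega=\Omega\cup\{b\in\Lambda:N_U(b)\subseteq\Omega\}$. These sets are pairwise disjoint, because $N_U(b)\ne\emptyset$. All links of $\Omega$ lie in $\overline\Omega$, so the modifications in one window change no edge considered in another. By (P5), each set $D$ and all its neighbors lie in $\overline\Omega$, so no edge of $H$ joins the sets $D$ of different windows. Hence the union $S$ of all sets $D$ is valid. It is a union of components of the final join $J$, so the edges of $J$ outside $S$ form a $d$-join of $H-S$, and $S$ is removable if it is nonempty. Every plain window yields a set $D$ with probability at least $1/2$, so for some outcome $|S|$ is at least half the number of plain windows. By \eqref{eq:star} this number is less than $4m$.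
\end{proof}

This completes the proof of Proposition~\ref{prop:core}. Put $A=U\cup\Lambda^*$, the \emph{core}, and $B=V\setminus A=\Lambda\setminus\Lambda^*$. With $C_A=C_U+2/\kappa$ we have
\begin{equation}\label{eq:core}
|A|\le C_Am,\qquad B\subseteq V_1\text{ is independent},\qquad \deg b\ge2\ \ (b\in B),\qquad |B|\ge N-C_Am .
\end{equation}
In particular $N(b)\subseteq A$ for $b\in B$. From here on we use only \eqref{eq:star}, \eqref{eq:core} and $2$-connectivity.

\section{Assignments, clusters and good vertices}\label{sec:assign}

\subsection*{The assignment lemma}

In Section~\ref{sec:model} the edges outside a spanning tree were assigned freely, and the tree edges were reserved to correct parities. Now a set $R\subseteq B$ is reserved, the tree is replaced by a subgraph $\Gamma$ on $A\cup R$, and the correction is a join in $\Gamma$. The join may use edges inside $A$ and may have large degree at reserved vertices; this does no harm as long as it happens away from $X$.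

\begin{lemma}\label{lem:R}
Let $\emptyset\ne X\subseteq A$ and $R\subseteq B$, let $\Gamma$ be a subgraph of $H$ with vertex set $A\cup R$, and let $\varphi:B\setminus R\to A$ satisfy $\varphi(b)\in N(b)$ for all $b$. Define $t=1$ on $R$, $t(a)=d(a)+|\varphi^{-1}(a)|$ for $a\in A\setminus X$, and $t(x)=d(x)+|\varphi^{-1}(x)|+\deg_{H[X]}(x)$ for $x\in X$, all modulo $2$. Suppose that
\begin{itemize}
\item[(a)] every edge of $\Gamma$ at a vertex $x\in X$ goes to some $b\in R$ with $\deg_\Gamma b=2$ and $N(b)\cap X=\{x\}$;
\item[(b)] if $\varphi(b)\in X$, then $N(b)\cap X=\{\varphi(b)\}$;
\item[(c)] $\sum t$ is even on every component of $\Gamma$.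
\end{itemize}
Then there is a removable set $S\supseteq X\cup\varphi^{-1}(X)$. Condition {\rm(c)} holds whenever $\Gamma$ is connected.
\end{lemma}

\begin{proof}
By (c) and (J1) there is a $t$-join $J_*$ of $\Gamma$. Let $J=J_*\cup\{b\varphi(b):b\in B\setminus R\}$, let $W$ be the set of $b\in B$ joined to $X$ by an edge of $J$, and let $S=X\cup W$; then $W\supseteq\varphi^{-1}(X)$. Let $b\in W$ and let $bx\in J$ with $x\in X$. If $b\notin R$, then $\deg_Jb=1$, and $N(b)\cap X=\{x\}$ by (b). If $b\in R$, then by (a) $N(b)\cap X=\{x\}$ and $\deg_Jb$ is odd and at most $2$, so again $\deg_Jb=1$. As $B$ is independent, the odd vertex $b$ has exactly one neighbor in $S$. Let $x\in X$. By (a) all edges of $J$ at $x$ go to $B$, hence to $W$, and a vertex of $W$ is adjacent to $x$ in $H$ exactly if it is joined to $x$ by $J$. So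
\[
\deg_{H[S]}(x)=\deg_{H[X]}(x)+\deg_J(x)\equiv\deg_{H[X]}(x)+t(x)+|\varphi^{-1}(x)|\equiv d(x),
\]
and $S$ is valid. No edge of $J$ joins $S$ to $V\setminus S$. Moreover $\deg_J(a)\equiv t(a)+|\varphi^{-1}(a)|\equiv d(a)$ for $a\in A\setminus X$, and $\deg_J(b)$ is odd for all $b\in B$. So the edges of $J$ outside $S$ form a $d$-join of $H-S$, and $S$ is removable. Finally, the sum of $t$ over all of $A\cup R$ is congruent to $|R|+\sum_Ad+|B\setminus R|=|V_1|$, which is even; this gives (c) for connected $\Gamma$.
\end{proof}

To build connected graphs $\Gamma$ we use \emph{pieces}: a piece with ends $a\ne a'$ in $A$ is an edge $aa'$ of $H$ or a path $aba'$ with $b\in B$. A piece has an edge at $x\in A$ only if $x$ is one of its ends. As $B$ is independent, every path of $H$ between two vertices of $A$ splits into pieces at its vertices in $A$. Since $H$ and $H-x$ are connected,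
\begin{equation}\label{eq:pieces}
\text{$A$ is connected by pieces, and $A\setminus\{x\}$ is connected by pieces without end $x$, for every $x\in A$.}
\end{equation}
A first application bounds the number of neighbors in $B$ up to a constant factor. This guarantees that a small part of $A$ cannot carry a large part of the edges to $B$.

\begin{lemma}\label{lem:crude}
Every $a\in A$ has at most $C_wm$ neighbors in $B$, where $C_w=C_A+2$.
\end{lemma}

\begin{proof}
Let $a$ have $k$ neighbors in $B$; we may assume $k>|A|$. Then $|A|\ge2$. By \eqref{eq:pieces}, $A\setminus\{a\}$ is connected by at most $|A|-2$ pieces without end $a$; let $R_1$ be the set of vertices of $B$ on them. Choose $b_0\in(N(a)\cap B)\setminus R_1$ and $a_0\in N(b_0)\setminus\{a\}$, and put $R=R_1\cup\{b_0\}$. Let $\Gamma$ consist of the pieces and the edges $ab_0,b_0a_0$; it is connected, and $ab_0$ is its only edge at $a$. Put $\varphi(b)=a$ for the neighbors $b$ of $a$ in $B\setminus R$, and let $\varphi(b)\in N(b)$ be arbitrary for the other $b\in B\setminus R$. Lemma~\ref{lem:R} with $X=\{a\}$ gives a removable set with at least $1+k-(|A|-1)>k-|A|$ vertices. By \eqref{eq:star}, $k<|A|+2m$.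
\end{proof}

\subsection*{Clusters and connections}

The loss of $|A|$ in this proof is too large for a sharp bound, and for larger sets $X$ we cannot rely on $H-X$ being connected. We therefore fix once and for all a sparse system of pieces that most vertices of $A$ meet only a bounded number of times. Condition (a) of Lemma~\ref{lem:R} distinguishes two kinds of pieces: those through a vertex of degree $2$ may stay at $X$, while all others have to be detached from $X$.

Let $B_2$ and $B_{\ge3}$ be the sets of vertices of $B$ of degree $2$ and of degree at least $3$. Consider the multigraph on $A$ with one edge $N(b)$ for each $b\in B_2$, the analogue of $M$ in Section~\ref{sec:model}. The vertex sets of its components are the \emph{clusters}. Fix a spanning tree in each cluster; let $R_0\subseteq B_2$ be the set of vertices $b$ used, so $|R_0|<|A|$, and call the corresponding subgraphs of $H$, with the edges $ab$ for $b\in R_0$, $a\in N(b)$, the \emph{cluster trees}. A \emph{connection} is a piece that is an edge or passes through a vertex of $B_{\ge3}$. A set of connections \emph{connects} a family of clusters if the graph on this family in which two clusters are adjacent when a connection of the set has an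 end in each is connected. For $x\in A$ let $\mathcal U_x$ be the family of all clusters other than $\{x\}$ (all clusters, if $\{x\}$ is not a cluster).

\begin{lemma}\label{lem:F}
There is a set $F$ of at most $3|A|$ connections, each with ends in two different clusters, that connects all clusters and such that for every $x\in A$ the members of $F$ without end $x$ connect $\mathcal U_x$.
\end{lemma}

\begin{proof}
A piece through a vertex of $B_2$ has both ends in one cluster, and every cluster in $\mathcal U_x$ contains a vertex other than $x$. So \eqref{eq:pieces} shows that the connections connect all clusters, and the connections without end $x$ connect $\mathcal U_x$. Choose a set $F_1$ of connections forming a spanning tree on the clusters; $|F_1|<|A|$. Let $x$ be an end of $e(x)$ members of $F_1$. Deleting them splits the tree into $e(x)+1$ parts, and if $\{x\}$ is a cluster it is a part by itself. So the remaining members of $F_1$ divide $\mathcal U_x$ into at most $e(x)+1$ parts, and these can be joined by a set $F_x$ of at most $e(x)$ connections without end $x$. Put $F=F_1\cup\bigcup_xF_x$; then $|F|\le|F_1|+\sum_xe(x)=3|F_1|$.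
\end{proof}

Fix such a set $F$. Let $F(x)$ be the set of members of $F$ with end $x$ and $f(x)=|F(x)|$, so $\sum_xf(x)=2|F|\le6|A|$. Let $R_F\subseteq B_{\ge3}$ be the set of vertices of $B$ on members of $F$, so $|R_F|\le3|A|$.

\subsection*{Constants and good vertices}

Let $\eta=\varepsilon/8$. Choose, in this order, $\theta>0$ with $\theta C_A\le\eta$; an integer $f_0$ with $8C_AC_w/f_0\le\eta$; the integers
\[
r_0=\lceil2/\theta\rceil,\qquad r_1=\lceil4/\theta\rceil,\qquad r_2=2^{f_0+1}r_1\ \ (\ge r_0);
\]
$\Delta\ge r_2$ with $2C_AC_w/\Delta\le\eta$; $f_1$ with $3\Delta C_AC_w/f_1\le\eta$; $\gamma>0$ with $5\gamma C_w\le\eta$; and $\delta>0$ with $r_2^2\delta\le\min(\eta,\gamma/2,\theta/2)$. All these depend only on $\varepsilon$, as do the constants implied in $O(1)$ and $O(m)$ below, and $m$ is large in terms of $\varepsilon$.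

A vertex $b\in B$ is \emph{ordinary} if $\deg b\le\Delta$ and $b\notin R_0\cup R_F$; let $B^*$ be the set of ordinary vertices. For $a,a'\in A$ define the \emph{weight} $w(a)=|N(a)\cap B^*|$ and the \emph{codegree} $w(a,a')=|N(a)\cap N(a')\cap B^*|$; the weight of a set is the sum of the weights of its vertices. By Lemma~\ref{lem:crude}, $w(a)\le C_wm$. The degree bound $\Delta$ makes large codegrees rare: $\sum_{a'\ne a}w(a,a')=\sum_{b\in N(a)\cap B^*}(\deg b-1)\le\Delta C_wm$, so
\begin{equation}\label{eq:codeg}
\text{for every $a\in A$, at most $\Delta C_w/\delta$ vertices $a'\neq a$ have $w(a,a')>\delta m$.}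
\end{equation}
Let $R_F'$ be the set of vertices of $R_F$ of degree at most $\Delta$. A vertex $a\in A$ is \emph{good} if
\[
w(a)\ge\theta m,\qquad f(a)\le f_0,\qquad |N(a)\cap R_0|\le f_0,\qquad |N(a)\cap R_F'|\le f_1 .
\]
The first condition ensures that boundedly many good vertices have weight exceeding $2m$; the others say that $a$ is hardly involved in the reserved structure.

\begin{lemma}\label{lem:weight}
The good vertices have total weight at least $(2-4\eta)N-O(m)$.
\end{lemma}

\begin{proof}
We have $\sum_{b\in B}\deg b\le|A|\,C_wm\le C_AC_wN$, so at most $C_AC_wN/\Delta\le\eta N/2$ vertices of $B$ have degree greater than $\Delta$. Also $|R_0\cup R_F|\le4|A|$. By \eqref{eq:core}, the weight of $A$ is $\sum_{b\in B^*}\deg b\ge2|B^*|\ge(2-\eta)N-O(m)$. The vertices with $w(a)<\theta m$ have total weight at most $\theta C_AN\le\eta N$. Since $\sum_af(a)\le6C_Am$ and $\sum_a|N(a)\cap R_0|=2|R_0|\le2C_Am$, at most $8C_Am/f_0$ vertices violate the second or third condition; their weight is at most $8C_AC_wN/f_0\le\eta N$. Since $\sum_a|N(a)\cap R_F'|\le3\Delta C_Am$, at most $3\Delta C_Am/f_1$ vertices violate the fourth; their weight is at most $\eta N$.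
\end{proof}

A vertex $b\in B$ with $N(b)\subseteq X$ and at least two neighbors cannot be assigned in accordance with Lemma~\ref{lem:R}(b). So the analogue of independence in $M$ is that $X$ contains no neighborhood $N(b)$. When $X$ is built vertex by vertex, the vertices of $B_{\ge3}$ restrict the choice only slightly.

\begin{lemma}\label{lem:complete}
Let $X$ be a set of good vertices with all codegrees at most $\delta m$, and let $|X|+1\le r\le\Delta$. Then at most $r^2\delta m+rf_1$ vertices $x'\in A\setminus X$ admit a vertex $b\in B_{\ge3}$ with $x'\in N(b)\subseteq X\cup\{x'\}$.
\end{lemma}

\begin{proof}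
Such a vertex $b$ determines $x'$, has degree at most $r\le\Delta$, has at least two neighbors in $X$, and is not in $R_0$. So either $b\in B^*$, and there are at most $\binom r2\delta m$ vertices of $B^*$ with two neighbors in $X$, or $b\in R_F'$, and at most $rf_1$ vertices of $R'_F$ are adjacent to $X$.
\end{proof}

We now distinguish two cases. If few clusters contain good vertices, a short list of connections holds these clusters together, we can keep $X$ away from that list, and the argument of Section~\ref{sec:model} goes through with a connected $\Gamma$. If many clusters contain good vertices, we take the vertices of $X$ from different clusters. Then $B_2$ imposes no restriction and weight is plentiful, but $\Gamma$ may fall apart and parity needs a different argument.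

\section{Few clusters with good vertices}\label{sec:few}

Assume that fewer than $\gamma m$ clusters contain a good vertex. The \emph{main clusters} are those that contain a good vertex and have at least two vertices; let $g<\gamma m$ be their number. A vertex of a main cluster remains attached to the rest by its cluster tree when its connections are detached. Fewer than $\gamma m$ good vertices form singleton clusters, and their weight is at most $\gamma C_wN\le\eta N$; so $g\ge1$ by Lemma~\ref{lem:weight}.

Consider the graph on the non-main clusters in which two are adjacent when a member of $F$ has an end in each, and let $Y_1,Y_2,\dots$ be its components. Let $\partial Y_k$ be the set of vertices of main clusters that are an end of a member of $F$ whose other end lies in a cluster of $Y_k$. As $F$ connects all clusters and $g\ge1$, we have $\partial Y_k\ne\emptyset$. Form the connected graph whose nodes are the main clusters and the $Y_k$, with adjacency given by $F$; no two $Y_k$ are adjacent. Let $T$ be a minimal subtree containing all main clusters. By minimality no $Y_k$ is a leaf of $T$, so if $T$ contains $s$ of the $Y_k$, then $2s\le|E(T)|=g+s-1$. Hence $s\le g-1$ and $|E(T)|\le2g-2$. Choose one member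 of $F$ for each edge of $T$. The ends of these members in main clusters are the \emph{ports}; there are at most $4g$ of them. The \emph{candidates} are the good vertices of main clusters that are not ports. The good vertices that are not candidates number fewer than $5\gamma m$ and have weight at most $5\gamma C_wN\le\eta N$. By Lemma~\ref{lem:weight}, for large $m$,
\begin{equation}\label{eq:cand}
\text{the candidates have total weight at least $(2-6\eta)N$.}
\end{equation}

\begin{lemma}\label{lem:five}
Let $X$ be a nonempty set of candidates that contains no set $N(b)$, $b\in B$, and no set $\partial Y_k$. Then there is a removable set $S$ containing all $b\in B^*$ with $|N(b)\cap X|=1$.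
\end{lemma}

\begin{proof}
Let $F_X$ be the set of members of $F$ with no end in $X$, let $R$ consist of $R_0$ and the vertices of $B$ on members of $F_X$, and let $\Gamma$ be the union of the cluster trees and the members of $F_X$. We claim that $\Gamma$ is connected. Each cluster is connected by its tree. The clusters of each $Y_k$ are connected by members of $F$ between non-main clusters, and these lie in $F_X$. The members chosen for the edges of $T$ have their ends at ports or in non-main clusters, so they lie in $F_X$ as well, and all main clusters are connected. Finally, each $Y_k$ is attached to a vertex of $\partial Y_k\setminus X$ by a member of $F_X$.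

Members of $F_X$ have no edge at $X$, so an edge of $\Gamma$ at $x\in X$ goes to some $b\in R_0$. Then $\deg_\Gamma b=2$, and $N(b)\cap X=\{x\}$ because $|N(b)|=2$ and $N(b)\not\subseteq X$. This is condition (a) of Lemma~\ref{lem:R}. For $b\in B\setminus R$ let $\varphi(b)$ be the vertex of $N(b)\cap X$ if $|N(b)\cap X|=1$, and any vertex of the nonempty set $N(b)\setminus X$ otherwise; then (b) holds. Since $R\subseteq R_0\cup R_F$ is disjoint from $B^*$, Lemma~\ref{lem:R} gives the claim.
\end{proof}

The first choice in Section~\ref{sec:model} was a single vertex. Let $x$ be a candidate. As $\{x\}$ is not a cluster, the members of $F$ without end $x$ connect all clusters (Lemma~\ref{lem:F}). One of them joins a cluster of $Y_k$ to a cluster outside $Y_k$, which must be a main cluster, so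
\begin{equation}\label{eq:notsingle}
\partial Y_k\not\subseteq\{x\}\quad\text{for every candidate $x$ and every $k$.}
\end{equation}
Also $|N(b)|\ge2$ for all $b\in B$. So Lemma~\ref{lem:five} applies to $X=\{x\}$, and \eqref{eq:star} gives the sharp form of Lemma~\ref{lem:crude}:
\begin{equation}\label{eq:six}
w(x)<cm\quad\text{for every candidate $x$.}
\end{equation}

The second choice was a maximal independent set. By \eqref{eq:cand} and \eqref{eq:six} there are more than $(2-6\eta)m/c$ candidates, which exceeds $\sqrt2\,m$, and choosing a vertex $x$ rules out about $w(x)$ others. So we can keep choosing until the weight reaches $\sqrt2\,m$. Choose candidates $x_1,x_2,\dots$ in turn. Given $X_j=\{x_1,\dots,x_j\}$, let $s_j$ be its weight, and stop if $s_j\ge\sqrt2\,m$. If we do not stop, then $j\theta m\le s_j<\sqrt2\,m$, so $j<r_0$, and we choose for $x_{j+1}$ any candidate outside the set $\Phi_j$ formed by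
\begin{itemize}
\item[(1)] the vertices of $X_j$;
\item[(2)] the $x'$ with $N(b)=\{x_i,x'\}$ for some $b\in B_2$ and $i\le j$;
\item[(3)] the $x'$ with $w(x_i,x')>\delta m$ for some $i\le j$;
\item[(4)] the $x'\notin X_j$ with $x'\in N(b)\subseteq X_j\cup\{x'\}$ for some $b\in B_{\ge3}$;
\item[(5)] the $x'\notin X_j$ with $x'\in\partial Y_k\subseteq X_j\cup\{x'\}$ and $\partial Y_k\cap X_j\ne\emptyset$ for some $k$.
\end{itemize}
We bound $|\Phi_j|$. A vertex of $B_2$ has degree at most $\Delta$ and is not in $R_F$, so it lies in $B^*$ or in $R_0$; hence (2) contributes at most $\sum_i(w(x_i)+f_0)\le s_j+r_0f_0$. By \eqref{eq:codeg}, (3) contributes at most $r_0\Delta C_w/\delta$. By (3) for the earlier steps all codegrees in $X_j$ are at most $\delta m$, so Lemma~\ref{lem:complete} with $r=r_0$ bounds (4) by $r_0^2\delta m+r_0f_1$. In (5), each $k$ determines $x'$, and each $k$ with $\partial Y_k\cap X_j\ne\emptyset$ has its own member of $F$ with an end in $X_j$, so there are at most $\sum_if(x_i)\le r_0f_0$ such $k$. As $r_0^2\delta\le\eta$, we get $|\Phi_j|\le s_j+\eta m+O(1)$.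

A choice is always possible. Otherwise all candidates lie in $\Phi_j$, and \eqref{eq:cand} and \eqref{eq:six} give $(2-6\eta)N\le cm\,(s_j+\eta m+O(1))$. Since $c>1$ and $2/c\ge\sqrt2+\varepsilon$ (because $(\sqrt2+\varepsilon)(\sqrt2-\varepsilon)\le2$), this yields
\[
s_j\ge\bigl(\tfrac2c-7\eta\bigr)m-O(1)\ge(\sqrt2+\eta)m-O(1)>\sqrt2\,m ,
\]
although we did not stop. This is the step that fails for $c>\sqrt2$.

So the process stops with a set $X=X_j$, $j\le r_0$, of weight $s_j\ge\sqrt2\,m$. It satisfies the hypotheses of Lemma~\ref{lem:five}. Indeed, if $N(b)\subseteq X$, the vertex of $N(b)$ chosen last was excluded by (2) if $\deg b=2$ and by (4) if $\deg b\ge3$. If $\partial Y_k\subseteq X$, then $|\partial Y_k|\ge2$ by \eqref{eq:notsingle}, and the vertex of $\partial Y_k$ chosen last was excluded by (5). A vertex $b\in B^*$ with $i\ge2$ neighbors in $X$ contributes $i\le2\binom i2$ to $s_j=\sum_{b\in B^*}|N(b)\cap X|$, and $\binom i2$ to the sum of the codegrees of pairs in $X$. Hence Lemma~\ref{lem:five} gives a removable set $S$ with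
\[
|S|\ge s_j-2\tbinom j2\delta m\ge(\sqrt2-r_0^2\delta)m\ge(\sqrt2-\eta)m>cm ,
\]
which contradicts \eqref{eq:star}.

\section{Many clusters with good vertices}\label{sec:many}

Assume now that at least $\gamma m$ clusters contain a good vertex, and let $Z_0$ consist of one good vertex from each of them. Choose vertices $z_1,\dots,z_{r_2}\in Z_0$ in turn, each time excluding the vertices already chosen, those with codegree greater than $\delta m$ to a chosen vertex, and those described in Lemma~\ref{lem:complete} for the set of chosen vertices and $r=r_2$. By \eqref{eq:codeg} and Lemma~\ref{lem:complete}, at most $r_2+r_2\Delta C_w/\delta+r_2^2\delta m+r_2f_1$ vertices are excluded, and this is less than $\gamma m$ because $r_2^2\delta\le\gamma/2$. The set $Z=\{z_1,\dots,z_{r_2}\}$ has all codegrees at most $\delta m$ and contains no $N(b)$ with $b\in B_{\ge3}$. For $b\in B_2$ the set $N(b)$ lies in one cluster, so $|N(b)\cap Z|\le1$. Hence $N(b)\not\subseteq Z$ for all $b\in B$.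

We want to apply Lemma~\ref{lem:R} to a subset $X$ of $Z$. The connections at $X$ must be detached. For one vertex this preserves connectivity, by Lemma~\ref{lem:F}; for several vertices it need not. We use the one-vertex statement to show that a random join avoids the connections at a given $z\in Z$ with probability bounded below. A single join then avoids the connections at many vertices of $Z$, and it certifies condition (c) on each component of what remains.

\subsection*{The graph $\Gamma$}

A vertex $z\in Z$ that forms a singleton cluster has no tree edge, so we give it a substitute. At most $r_2\delta m<\theta m\le w(z)$ vertices of $N(z)\cap B^*$ have a second neighbor in $Z$, so we can choose $b_z\in N(z)\cap B^*$ with $N(b_z)\cap Z=\{z\}$, and then $a_z\in N(b_z)\setminus\{z\}$. Thus $a_z\notin Z$, and the $b_z$ are distinct. Let $R_Z\subseteq B^*$ be the set of these $b_z$ and let $R=R_0\cup R_F\cup R_Z$, a disjoint union. Let $\Gamma$ be the graph on $A\cup R$ formed by the cluster trees, the members of $F$ and the paths $zb_za_z$. For $z\in Z$ let $E_z$ be the set of edges of $\Gamma$ from $z$ to $A\cup R_F$. These are the edges at $z$ of the members of $F(z)$, so $|E_z|\le f(z)\le f_0$.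

The graph $\Gamma-E_z$ is connected. The cluster trees and the members of $F$ without end $z$ are intact, and the latter connect $\mathcal U_z$. If $\{z\}$ is a cluster, then $z$ is attached to $a_z\ne z$ through $b_z$. Every vertex of $R_F$ lies on a piece with an end other than $z$ and keeps its edge to that end, and the vertices of $R_0\cup R_Z$ keep all their edges.

\subsection*{The choice of $X$}

For $b\in B\setminus R$ choose $\varphi_0(b)\in N(b)\setminus Z$. Put $t_0=1$ on $R$ and $t_0(a)=d(a)+|\varphi_0^{-1}(a)|$ on $A$; the sum of $t_0$ is congruent to $|V_1|$, so it is even. Let $J$ be a uniformly random $t_0$-join of $\Gamma$. The connected graph $\Gamma-E_z$ has a $t_0$-join by (J1), so $J\cap E_z=\emptyset$ with probability at least $2^{-f_0}$ by (J2). Hence there are a $t_0$-join $J$ and a set $Z'\subseteq Z$ with $|Z'|\ge2^{-f_0}r_2=2r_1$ such that $J\cap E_z=\emptyset$ for all $z\in Z'$. The function $t$ of Lemma~\ref{lem:R} contains the term $\deg_{H[X]}(x)$, which $t_0$ lacks. We make it vanish modulo $2$: by Gallai's theorem there is $X\subseteq Z'$ with $|X|\ge r_1$ such that all degrees of $H[X]$ are even.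

Let $\Gamma_X=\Gamma-\bigcup_{x\in X}E_x$. It has at most $1+|X|f_0$ components, and $\sum t_0$ is even on each, because $J$ is a $t_0$-join of $\Gamma_X$. It remains to reassign many vertices of $B$ to $X$ without disturbing these parities, and we do so by moving them in even numbers. For $x\in X$ and each component $K$ of $\Gamma_X$ let
\[
P_{x,K}=\{b\in B\setminus R:\ N(b)\cap X=\{x\},\ \varphi_0(b)\in K\}.
\]
These sets are pairwise disjoint. Choose in each $P_{x,K}$ a subset of even size at least $|P_{x,K}|-1$ and put $\varphi=x$ on it; on all other vertices of $B\setminus R$ put $\varphi=\varphi_0$. We check the conditions of Lemma~\ref{lem:R} for $X,R,\Gamma_X,\varphi$.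

(a) An edge of $\Gamma_X$ at $x\in X$ is not in $E_x$, so it goes to $R_0\cup R_Z$, and no edge at $R_0\cup R_Z$ was deleted. If it goes to $b\in R_0$, then $\deg_{\Gamma_X}b=2$ and $N(b)\cap X=\{x\}$ since $|N(b)\cap Z|\le1$. If it goes to $b_z\in R_Z$, then $z=x$ because $a_z\notin Z$; the vertex $b_x$ has degree $2$ in $\Gamma_X$, and $N(b_x)\cap X=\{x\}$.

(b) The map $\varphi_0$ avoids $Z\supseteq X$, so $\varphi(b)=x\in X$ only for $b$ in some $P_{x,K}$.

(c) The degrees of $H[X]$ are even, and for each pair $(x,K)$ an even number of vertices moves from $K$ to the component of $x$. So the sums of $t$ and of $t_0$ over any component have the same parity.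

\subsection*{The size of $S$}

For $x\in X$ at least $w(x)-\sum_{x'\in X\setminus\{x\}}w(x,x')$ vertices $b\in B^*$ have $N(b)\cap X=\{x\}$. All of them are assigned to $x$, except those in $B^*\cap R=R_Z$ and at most one for each component $K$. Since $r_1\le|X|\le r_2$, $r_1\theta\ge4$ and $r_2^2\delta\le\eta<1$, Lemma~\ref{lem:R} gives a removable set $S$ with
\[
|S|\ge|X|\theta m-|X|^2\delta m-|R_Z|-|X|(1+|X|f_0)\ge4m-m-O(1)>2m ,
\]
which contradicts \eqref{eq:star}.

Both cases are impossible for large $m$, so assumption \eqref{eq:star} fails for $N\ge N_0(\varepsilon)$. This proves Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:main} and~\ref{thm:remove}.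

\begin{thebibliography}{9}

\bibitem{FK}
Ferber and Krivelevich, Adv. Math. 406 (2022).

\bibitem{odds}
\emph{On induced subgraphs with all degrees odd},
\texttt{https://people.maths.ox.ac.uk/scott/Papers/odds2.pdf}.

\end{thebibliography}
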